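# Actions of precompact groups and Euclidean coordinates

## 1. The space $K\times_G X$

A topological group $G$ is precompact if it is (topologically isomorphic to) a subgroup of a compact Hausdorff group; equivalently, $G$ is Hausdorff and totally bounded, the latter meaning that for every neighborhood $U$ of $e$ there are finitely many $h_1,\dots,h_n\in G$ with $G=\bigcup_j Uh_j$. Given such a $G$, let $K$ be its compact completion, that is, the closure of $G$ in a compact Hausdorff group containing it. Thus $G$ is a dense topological subgroup of $K$. Two examples to keep in mind are $\bigoplus_\omega\mathbb Z/2\subset(\mathbb Z/2)^\omega$ and $\mathbb Q/\mathbb Z\subset\mathbb R/\mathbb Z$.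

A $G$-space is a topological space $X$ with a continuous action $G\times X\to X$. Actions are on the left. A Tykhonov space is a completely regular Hausdorff space. In these notes "regular" and "completely regular" do not include $T_0$: regular means that every point has a base of closed neighborhoods, and completely regular means that continuous real functions separate points from closed sets not containing them.

Let $X$ be a Tykhonov $G$-space, with $G$ precompact. The group $G$ acts on $K\times X$ by the homeomorphisms
$$g*(k,x)=(kg^{-1},gx).$$
Let $P=K\times_G X$ be the orbit space with the quotient topology, $q:K\times X\to P$ the orbit map, and $[k,x]=q(k,x)$. An orbit map is open, because the saturation of an open set is a union of translates of it.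

The compact group $K$ acts on $P$ by $l[k,x]=[lk,x]$. This is well defined because left multiplication by $l$ commutes with the action $*$. It is continuous: the map $K\times(K\times X)\to P$, $(l,(k,x))\mapsto[lk,x]$, is continuous and factors through $\mathrm{id}\times q:K\times(K\times X)\to K\times P$, which is an open surjection, hence a quotient map.

Put $i(x)=[e,x]$. Then $i:X\to P$ is continuous, $[k,x]=k\,i(x)$, and for $g\in G$ we have $i(gx)=[e,gx]=[g,x]=g\,i(x)$. So $i$ is $G$-equivariant, and $P=K\,i(X)$.

Three formulas carry everything that follows. First, for $\gamma\in K$ and $w,w'\in X$,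
$$i(w')=\gamma\,i(w)\iff \gamma\in G\ \text{ and }\ w'=\gamma w.\tag{1}$$
Indeed, $[e,w']=[\gamma,w]$ means $(e,w')=(\gamma g^{-1},gw)$ for some $g\in G$, that is, $\gamma=g$ and $w'=gw$. Second, if $S\subset K$ and $W\subset X$ are open, then $S\,i(W)=q(S\times W)$ is open in $P$. Third, for every open $S\ni e$ in $K$, every $z\in P$ can be written as
$$z=t\,i(y),\qquad t\in S,\ y\in X.\tag{2}$$
To see this, let $z=k\,i(x)$. The set $S^{-1}k$ is open and nonempty, so by density it contains some $g\in G$. Then $kg^{-1}\in S$ and $z=[k,x]=[kg^{-1},gx]=(kg^{-1})\,i(gx)$.

**Example 1.** Let $X=G$ with left translations. The map $K\times G\to K$, $(k,x)\mapsto kx$, is continuous, and it is open because $S\times W$ goes to $\bigcup_{w\in W}Sw$. Its fibers are exactly the $*$-orbits: if $kx=k'x'$, put $g=x'x^{-1}$; then $k'=kg^{-1}$ and $x'=gx$. So $P\cong K$, and $i$ is the inclusion $G\subset K$.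

**Example 2.** Suppose the $G$-action on $X$ already extends to a continuous $K$-action. The homeomorphism $(k,x)\mapsto(k,kx)$ of $K\times X$ carries $*$ to the action $(k,y)\mapsto(kg^{-1},y)$, so $P\cong(K/G)\times X$. Since $G$ is dense in $K$, the space $K/G$ is indiscrete. Thus $P$ is not $T_0$ when $G\ne K$ and $X\neq\varnothing$.

What is $P$ for? It places $X$, on which only the group $G$ acts, inside a space on which the compact group $K$ acts. Compact group actions on Tykhonov spaces have linear coordinates. The next section makes this precise and states the question; the rest asks how good the space $P$ is.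

## 2. Euclidean $G$-spaces, $G$-compactifications, and the statements

**Definition.** A Euclidean $G$-space is a finite-dimensional Euclidean space $E$ on which $G$ acts through a continuous homomorphism into its orthogonal group. A $G$-space $X$ (or the pair $(G,X)$) is Euclidean-approximable if it embeds topologically and $G$-equivariantly into a product $\prod_{i\in I}E_i$ of Euclidean $G$-spaces with the coordinatewise action.

**Definition.** A $G$-space $X$ is $G$-Tykhonov if it admits a $G$-equivariant topological embedding into a compact Hausdorff $G$-space $Y$ (with continuous action). Such an embedding is called a proper $G$-compactification.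

For example, the circle with the rotation action of a subgroup $G$ of the circle group is a Euclidean-approximable $G$-space: it lies in $\mathbb R^2$.

**Fact 1.** Every Euclidean-approximable $G$-space is $G$-Tykhonov.

Proof: compose an embedding $X\subset\prod E_i$ with the equivariant homeomorphisms $v\mapsto v/(1+\|v\|)$ of $E_i$ onto its open unit ball. Then $X$ lies in the compact Hausdorff $G$-space $\prod_i\overline B_{E_i}$ of closed unit balls.

It is also known that if $X$ is Euclidean-approximable, then the image $j(G)$ of $G$ in $\mathrm{Homeo}(X)$, with the topology of pointwise convergence on $X$, is a precompact group. So precompactness is a natural hypothesis. (We shall not use this.)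

**Fact 2.** If $K$ is compact, every Tykhonov $K$-space $X$ is Euclidean-approximable.

This is a known fact. Here is a proof from the Peter–Weyl theorem, which says that the finite-dimensional subspaces $E\subset L^2(K)$ (real functions, Haar measure) that are invariant under the right translations $(R_lh)(k)=h(kl)$ have dense linear span; $K$ acts on each of them continuously by isometries. For continuous $f:X\to[0,1]$ let $f_x(k)=f(kx)$. Since $K$ is compact, the tube lemma shows that $x\mapsto f_x\in C(K)$ is continuous in the sup norm. Also $f_{lx}=R_lf_x$. Let $p_E$ be the orthogonal projection of $L^2(K)$ onto $E$; it commutes with the isometries $R_l$. So $x\mapsto p_E f_x\in E$ is continuous and equivariant. We claim that all these maps together induce the topology of $X$. Let a net satisfy $p_Ef_{x_\alpha}\to p_Ef_x$ for all $f$ and $E$. Since $\|f_{x_\alpha}\|_2\le1$ and the subspaces $E$ span a dense subspace, $f_{x_\alpha}\to f_x$ weakly in $L^2(K)$ for every $f$. Let $V\ni x$ be open. Choose a symmetric open $W\ni e$ in $K$ and an open $V'\ni x$ with $WV'\subset V$, and $f$ with $f(x)=1$ and $f=0$ off $V'$. Then $\int_Wf(kx)\,dk>0$. If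 $x_\alpha\notin V$, then $kx_\alpha\notin V'$ for $k\in W$, so $\int_Wf(kx_\alpha)\,dk=0$. Hence eventually $x_\alpha\in V$. As $X$ is $T_0$ and carries the induced topology, the map into the product is also injective. So it is an embedding.

The question, posed in "Representations Of Dynamical Systems On Banach Spaces", https://u.math.biu.ac.il/~megereli/GM061212.pdf, is this: let $G$ be precompact and $X$ a Tykhonov (say, separable metrizable) $G$-space. Is $(G,X)$ Euclidean-approximable, equivalently, is it $G$-Tykhonov?

The equivalence is Proposition 0 below. The answer is no for arbitrary Tykhonov $X$, and yes for separable metrizable $X$.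

**Theorem A.** If $G$ is precompact and $X$ is a Lindelöf Tykhonov $G$-space (in particular, separable metrizable), then $(G,X)$ is Euclidean-approximable. If $X$ is separable metrizable, it embeds equivariantly into a countable product $\prod_nE_n$ of Euclidean $G$-spaces. Hence $X$ embeds equivariantly into a Hilbert space $\bigoplus_nE_n$ with $G$ acting orthogonally, inside a compact $G$-invariant set, and $X$ has a $G$-invariant totally bounded compatible metric.

**Theorem B.** For every non-compact $\sigma$-compact precompact group $G$ (in particular every infinite countable precompact group) there is a Tykhonov $G$-space that is not $G$-Tykhonov, hence not Euclidean-approximable.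

**Theorem C.** If $G$ is precompact and metrizable and $X$ is a normal Hausdorff (e.g. metrizable, not necessarily separable) $G$-space, then $(G,X)$ is Euclidean-approximable.

Theorem B applied to a countable metrizable $G$, such as $\bigoplus_\omega\mathbb Z/2$, shows that "normal" cannot be weakened to "Tykhonov" in Theorem C and that "Lindelöf" cannot be dropped in Theorem A. Nothing is claimed here about normal non-Lindelöf $X$ with non-metrizable $G$, nor about exactly which precompact groups that are not $\sigma$-compact admit counterexamples.

Before the equivalence, we record what compactness of $Y$ buys. For $\varphi\in C(Y)$ (real functions) and $g\in G$ write $\varphi_g(y)=\varphi(gy)$.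

**Lemma 1.** Let $Y$ be a compact Hausdorff $G$-space and $\varphi\in C(Y)$.

(a) For every $\varepsilon>0$ there is a neighborhood $U$ of $e$ in $G$ with
$$\|\varphi_{uh}-\varphi_h\|\le\varepsilon\qquad(u\in U,\ h\in G).\tag{3}$$

(b) If $G$ is precompact, then $F(y)=\sup_{g\in G}\varphi(gy)$ is a continuous $G$-invariant function.

*Proof.* (a) By continuity of the action at $(e,y)$, each $y\in Y$ has an open $V_y\ni y$ and a neighborhood $U_y$ of $e$ with $|\varphi(uy')-\varphi(y')|\le\varepsilon$ for $u\in U_y$, $y'\in V_y$. Take a finite subcover of $\{V_y\}$ and let $U$ be the intersection of the corresponding $U_y$. Then $|\varphi(uy)-\varphi(y)|\le\varepsilon$ for all $u\in U$ and $y\in Y$. Replace $y$ by $hy$.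

(b) Invariance is clear. Given $\varepsilon$, take $U$ from (a) and write $G=\bigcup_{j\le n}Uh_j$. Every $\varphi_g$ is within $\varepsilon$ of some $\varphi_{h_j}$, so $F$ is within $\varepsilon$ of the continuous function $\max_j\varphi_{h_j}$. A uniform limit of continuous functions is continuous. $\square$

**Proposition 0.** For precompact $G$, a $G$-space is $G$-Tykhonov iff it is Euclidean-approximable.

*Proof.* "If" is Fact 1. For "only if", let $X\subset Y$ with $Y$ a compact Hausdorff $G$-space. We extend the action on $Y$ to $K$ and then use Fact 2.

**Step 1: define $ky$ for $k\in K$.** By (3), $g\mapsto\varphi_g\in C(Y)$ is uniformly continuous for the right uniformity of $G$, which is induced from $K$. Since $C(Y)$ is complete, it extends to a continuous map $K\to C(Y)$, $k\mapsto\varphi_k$. For fixed $k$, the map $\varphi\mapsto\varphi_k$ is a limit of the unital algebra homomorphisms $\varphi\mapsto\varphi_g$ (as $g\to k$), so it is one itself. Hence for each $y$ the map $\varphi\mapsto\varphi_k(y)$ is a character of $C(Y)$, that is, evaluation at a unique point, which we call $ky$. So $\varphi_k(y)=\varphi(ky)$. For $k\in G$ this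 is the given action.

**Step 2: it is an action.** On $G$ we have $\varphi_{kl}=(\varphi_k)_l$. For fixed $l\in G$ both sides are continuous in $k\in K$, because $\psi\mapsto\psi_l$ is an isometry of $C(Y)$. So equality holds for $k\in K$, $l\in G$. For fixed $k\in K$ both sides are continuous in $l\in K$, so equality holds on $K\times K$. Therefore
$$\varphi((kl)y)=\varphi_{kl}(y)=(\varphi_k)_l(y)=\varphi_k(ly)=\varphi(k(ly)),$$
and since $C(Y)$ separates points, $(kl)y=k(ly)$.

**Step 3: it is continuous.** The map $(k,y)\mapsto\varphi(ky)=\varphi_k(y)$ is jointly continuous, since $k\mapsto\varphi_k$ is norm continuous and evaluation $C(Y)\times Y\to\mathbb R$ is continuous. As $C(Y)$ determines the topology of $Y$, the map $K\times Y\to Y$ is continuous.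

So $Y$ is a compact $K$-space extending the $G$-action. By Fact 2 it is Euclidean-approximable for $K$; restrict to $G$ and to $X$. $\square$

## 3. Discrete spaces, translations, and what averaging loses

**Discrete $X$.** Let a precompact $G$ act on a discrete space $X$. The stabilizer $G_x$ is an open subgroup. By total boundedness $G=\bigcup_jG_xh_j$ for finitely many $h_j$, so $G_x$ has finite index and every orbit $O$ is finite. On $\mathbb R^O$ let $G$ permute the basis vectors $\delta_x$, $x\in O$. This action is by isometries and is continuous, since its kernel contains the finite intersection $\bigcap_{x\in O}G_x$, which is open. Send $x$ to the point of $\prod_O\mathbb R^O$ whose coordinate is $\delta_x$ in its own orbit and $0$ in all other orbits. This is injective and equivariant. Its image is discrete, because the condition that the coordinate in the orbit of $x$ is close to $\delta_x$ isolates the image of $x$. So every discrete $G$-space is Euclidean-approximable, whatever its cardinality.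

**Translations.** If $X=G\times Z$ with $Z$ Tykhonov and $G$ acting by translations on the first factor, then $X\subset K\times Z$. This is a Tykhonov $K$-space, so Fact 2 applies.

**Repeating the proof of Fact 2.** The first thing one tries for a general $X$ is to repeat that proof with $G$ in place of $K$: take a continuous $f:X\to[0,1]$ and consider the functions $f_x(g)=f(gx)$ on $G$, or their suprema. The proof used that $x\mapsto f_x$ is continuous in the sup norm, and this came from the tube lemma over the acting group. For non-compact $G$ this step fails. Let $\Gamma$ be a proper dense subgroup of a compact metrizable group $K$ with a compatible metric $\rho$, choose $u\in K\setminus\Gamma$, and let $\Gamma$ act on $X=\Gamma\times[0,1]$ by translations of the first factor. Put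
$$f(\gamma,t)=\min\{1,\,t/\rho(\gamma,u)\}.$$
This is continuous since $\rho(\gamma,u)>0$ for $\gamma\in\Gamma$. For $t=0$ it vanishes. For every $t>0$, density of $\Gamma$ gives $\sup_\gamma f(\gamma,t)=1$. So $x\mapsto f_x$ is not norm continuous, and $\sup_{g}f(gx)$ jumps at $t=0$.

The space $X=\Gamma\times[0,1]$ is nevertheless Euclidean-approximable, by the translation case; only the function was a bad one. So we need a supply of good functions. Functions on $P$ are good: a $K$-action is there from the start, and the tube lemma applies to $K$. The price is that we must produce functions on $P$, and $P$ is only a quotient space. The whole subject now splits according to how well $P$ can be separated. (The bad function $f$, built from a missing point $u$ of $K$, will come back as the engine of Theorem B.)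

## 4. How much separation $P$ inherits from $X$

**Lemma 2.** Let $X$ be a Tykhonov $G$-space and $P=K\times_GX$.

(a) The topology of $X$ is $\{i^{-1}(O):O\subset P\text{ open}\}$.

(b) $P$ is regular.

*Proof.* (a) Since $i$ is continuous, we must show that every open $V\subset X$ and $x\in V$ admit an open $O\subset P$ with $x\in i^{-1}(O)\subset V$. By continuity of the action at $(e,x)$ choose open $S\ni e$ in $K$ and $W\ni x$ in $X$ with $(S\cap G)W\subset V$. By (1), $i^{-1}(S\,i(W))=(S\cap G)W$, and $x\in(S\cap G)W\subset V$.

(b) Since $P=K\,i(X)$ and $K$ acts by homeomorphisms, it suffices to find, for every $x\in X$ and every open $N\ni i(x)$, a neighborhood of $i(x)$ whose closure lies in $N$.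

As $q^{-1}(N)$ is an open set containing $(e,x)$, there are open $S_0\ni e$ and $W_0\ni x$ with $S_0\,i(W_0)\subset N$. By regularity of $X$ choose an open $W_1\ni x$ with $\overline{W_1}\subset W_0$. By continuity of the action choose a symmetric open $T\ni e$ in $K$ with $T\subset S_0$ and an open $W\ni x$ such that $(T^3\cap G)W\subset W_1$. We claim $\overline{T\,i(W)}\subset N$.

Let $z\in\overline{T\,i(W)}$. By (2), $z=t\,i(y)$ with $t\in T$. Let $W'\ni y$ be open. Then $tT\,i(W')$ is an open neighborhood of $z$, so it meets $T\,i(W)$:
$$ta\,i(w')=b\,i(w),\qquad a,b\in T,\ w'\in W',\ w\in W.$$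
So $i(w')=\gamma\,i(w)$ with $\gamma=a^{-1}t^{-1}b\in T^3$. By (1), $\gamma\in G\cap T^3$ and $w'=\gamma w\in W_1$. Thus every neighborhood $W'$ of $y$ meets $W_1$, that is, $y\in\overline{W_1}\subset W_0$. Hence $z=t\,i(y)\in S_0\,i(W_0)\subset N$. $\square$

The Kolmogorov quotient of a space identifies two points when they lie in the same open sets. For the space $P\cong(K/G)\times X$ of Example 2, it is $X$.

**Lemma 3.** If $P$ is completely regular, then $(G,X)$ is Euclidean-approximable.

*Proof.* Let $\kappa:P\to P_0$ be the Kolmogorov quotient. Every open set of $P$ is a union of $\kappa$-fibers, so $\kappa$ is open, and the open sets of $P$ are exactly the sets $\kappa^{-1}(O)$ with $O\subset P_0$ open. Homeomorphisms preserve topological indistinguishability, so the $K$-action descends to $P_0$; it is continuous because $\mathrm{id}\times\kappa:K\times P\to K\times P_0$ is an open surjection. The space $P_0$ is completely regular and $T_0$, hence Tykhonov. By Lemma 2(a) the map $\kappa i$ induces the topology of $X$. Since $X$ is $T_0$, $\kappa i$ is injective. So $\kappa i:X\to P_0$ is a $G$-equivariant topological embedding. By Fact 2, $P_0$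 embeds $K$-equivariantly into a product of Euclidean $K$-spaces. Restrict the groups to $G$. $\square$

Here the general argument stops. Lemma 2 gives regularity of $P$, Lemma 3 wants complete regularity, and regularity alone does not imply it. Lemma 2(b) used nothing of $X$ beyond regularity; an additional hypothesis on $X$ has to close the gap.

## 5. Lindelöf spaces: proof of Theorem A

**Step 1: the embedding.** Let $X$ be Lindelöf. The product of a compact space and a Lindelöf space is Lindelöf, so $K\times X$ is Lindelöf, and so are its continuous images $P$ and $P_0$. By Lemma 2(b), $P$ is regular, so $P_0$ is regular and $T_0$, that is, $T_3$. A $T_3$ Lindelöf space is normal, hence Tykhonov by Urysohn's lemma. Since the open sets of $P$ are the preimages of those of $P_0$, the space $P$ is completely regular. Lemma 3 applies.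

**Step 2: countably many factors.** Let $X$ be separable metrizable and $X\subset\prod_{i\in I}E_i$ as in Step 1. The traces on $X$ of open sets depending on finitely many coordinates form a base of $X$. Every base of a second countable space contains a countable base; choose one. Its members involve only a countable set $I_0\subset I$ of coordinates. So the projection $X\to\prod_{I_0}E_i$ induces the topology of $X$. It is injective as $X$ is $T_0$, and thus it is an equivariant embedding. Write $I_0=\{1,2,\dots\}$, adding trivial spaces if $I_0$ is finite.

**Step 3: into a compact subset of a Hilbert space.** Compose with the equivariant homeomorphisms $v\mapsto v/(1+\|v\|)$ of $E_n$ onto its open unit ball and then with $x\mapsto(2^{-n}x_n)_n$. The result embeds $X$ equivariantly, for the product topology, into $Q=\prod_n2^{-n}\overline B_{E_n}$, a subset of the Hilbert sum $\bigoplus_nE_n$, on which $G$ acts orthogonally. For $x,y\in Q$,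
$$\|x-y\|^2\le\sum_{n\le N}\|x_n-y_n\|^2+\sum_{n>N}4\cdot4^{-n},$$
so the norm topology on $Q$ agrees with the product topology. Thus $Q$ is norm compact and $G$-invariant. The norm metric restricted to $X$ is compatible, $G$-invariant, and totally bounded. $\square$

## 6. Normal spaces and metrizable groups: proof of Theorem C

Now $G$ is metrizable, so $K$ is compact metrizable and carries a compatible bi-invariant metric $\rho$. Let $B_r,\bar B_r$ be the open and closed balls of radius $r$ about $e$. They are symmetric, and $B_rB_s\subset B_{r+s}$, $\bar B_r\bar B_s\subset\bar B_{r+s}$. For $E\subset P$ put $E_r=\bar B_rE$.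

If $E\subset P$ is closed and $C\subset K$ is compact, then $CE$ is closed. Indeed, let $z\notin CE$. The set $\{(c,y)\in C\times P:c^{-1}y\notin E\}$ is open and contains $C\times\{z\}$. By the tube lemma it contains $C\times O$ for some open $O\ni z$, and then $O\cap CE=\varnothing$. In particular $E_r$ is closed when $E$ is.

We cannot expect to separate arbitrary disjoint closed sets of $P$. But sets that remain disjoint after a small thickening by $K$ can be treated. The plan is to pull the thickened sets back to $X$, to use normality there, and to return to $P$. The difficulty on the way back is that $B_r\,i(A)$ need not have its closure under control for a merely open $A\subset X$. We therefore exhaust $A$ by sets $\Omega_m$ that stay inside $A$ under translations of size $1/m$; a countable exhaustion is enough.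

**Lemma 4.** Let $X$ be normal, $E,Q\subset P$ closed, $r>0$ and $E_{2r}\cap Q_{2r}=\varnothing$. There are open $O_m\subset P$ $(m\ge1)$ with $E\subset\bigcup_mO_m$ and $\overline{O_m}\cap Q=\varnothing$ for all $m$.

*Proof.* **Step 1: construct $O_m$.** The sets $i^{-1}(E_{2r})$ and $i^{-1}(Q_{2r})$ are closed and disjoint in $X$. By normality choose disjoint open sets $A\supset i^{-1}(E_{2r})$ and $A'\supset i^{-1}(Q_{2r})$. Let $\Omega_m$ be the union of all open $W\subset X$ with $(B_{1/m}\cap G)W\subset A$. Then $\Omega_m$ is open, $(B_{1/m}\cap G)\Omega_m\subset A$, and $\bigcup_m\Omega_m=A$ by continuity of the action. Put $O_m=B_r\,i(\Omega_m)$, which is open.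

**Step 2: they cover $E$.** Let $z\in E$. By (2), $z=t\,i(y)$ with $t\in B_r$. Then $i(y)=t^{-1}z\in E_r\subset E_{2r}$, so $y\in A$. Hence $y\in\Omega_m$ for some $m$, and $z\in O_m$.

**Step 3: their closures miss $Q$.** Suppose $z\in\overline{O_m}\cap Q$. The set $\bar B_r\,\overline{i(\Omega_m)}$ is closed and contains $O_m$, so $z=sz'$ with $s\in\bar B_r$ and $z'\in\overline{i(\Omega_m)}$. Then $z'=s^{-1}z\in Q_r$. Choose $\delta$ with $0<\delta\le r$ and $2\delta\le1/m$. By (2), $z'=t\,i(y)$ with $t\in B_\delta$. Then $i(y)=t^{-1}z'\in\bar B_\delta\bar B_rQ\subset Q_{2r}$, so $y\in A'$. The set $tB_\delta\,i(A')$ is an open neighborhood of $z'$, so it meets $i(\Omega_m)$: there are $b\in B_\delta$, $w\in A'$, $\omega\in\Omega_m$ with $i(\omega)=tb\,i(w)$. By (1), $g=tb\in G\cap B_{2\delta}$ and $\omega=gw$. So $w=g^{-1}\omega\in(B_{1/m}\cap G)\Omega_m\subset A$, which contradicts $A\cap A'=\varnothing$. $\square$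

Under the hypotheses of Lemma 4, apply it also with $E$ and $Q$ interchanged to get open $O'_m$ with $Q\subset\bigcup_mO'_m$ and $\overline{O'_m}\cap E=\varnothing$. Put
$$C=\bigcup_m\Bigl(O_m\setminus\bigcup_{j\le m}\overline{O'_j}\Bigr),\qquad C'=\bigcup_m\Bigl(O'_m\setminus\bigcup_{j\le m}\overline{O_j}\Bigr).$$
Both are open. They contain $E$ and $Q$ respectively. They are disjoint: a common point would lie in $O_m\setminus\bigcup_{j\le m}\overline{O_j'}$ and in $O'_n\setminus\bigcup_{j\le n}\overline{O_j}$ for some $m,n$, which is impossible both for $n\le m$ and for $m\le n$. Since $C'$ is open and disjoint from $C$, it misses $\overline C$. So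
$$E\subset C,\qquad\overline C\cap Q=\varnothing.\tag{4}$$

**Definition.** Closed sets $E,Q\subset P$ are apart if $E_\varepsilon\cap Q_\varepsilon=\varnothing$ for some $\varepsilon>0$. Apart sets are disjoint.

For instance, in Example 1 ($P=K$) disjoint closed sets are always apart, since their distance is positive by compactness.

**Lemma 5 (interpolation).** Let $X$ be normal. If $E,Q$ are apart, there is an open $C\subset P$ such that $E$ and $P\setminus C$ are apart and $\overline C$ and $Q$ are apart.

*Proof.* Let $E_\varepsilon\cap Q_\varepsilon=\varnothing$. With $r=\varepsilon/4$ we have $(E_{\varepsilon/2})_{2r}\subset E_\varepsilon$ and $(Q_{\varepsilon/2})_{2r}\subset Q_\varepsilon$, so (4) applies to the closed sets $E_{\varepsilon/2},Q_{\varepsilon/2}$ and gives an open $C$ with $E_{\varepsilon/2}\subset C$ and $\overline C\cap Q_{\varepsilon/2}=\varnothing$. We check both claims with the constant $\varepsilon/4$. If $sa=tb$ with $s,t\in\bar B_{\varepsilon/4}$, $a\in E$, $b\notin C$, then $b=t^{-1}sa\in E_{\varepsilon/2}\subset C$, a contradiction. If $sa=tb$ with $s,t\in\bar B_{\varepsilon/4}$, $a\in\overline C$, $b\in Q$, then $a=s^{-1}tb\in Q_{\varepsilon/2}\cap\overline C=\varnothing$,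 a contradiction. $\square$

**Lemma 6.** Let $X$ be normal. If $E,Q\subset P$ are apart, there is a continuous $f:P\to[0,1]$ with $f=0$ on $E$ and $f=1$ on $Q$.

*Proof.* This is Urysohn's construction with "apart" in place of "disjoint". Put $U_1=P\setminus Q$, and let $U_0$ be the set $C$ given by Lemma 5 for $E,Q$. Then $E\subset U_0$, and $\overline{U_0}$ and $P\setminus U_1=Q$ are apart. Suppose that at stage $n$ open sets $U_r$ are defined for $r\in2^{-n}\mathbb Z\cap[0,1]$ such that $\overline{U_r}$ and $P\setminus U_{r'}$ are apart for neighboring $r<r'$. Lemma 5 applied to $\overline{U_r}$, $P\setminus U_{r'}$ gives an open $U_{(r+r')/2}$ such that the same holds at stage $n+1$. Since apart sets are disjoint, $\overline{U_r}\subset U_{r'}$ for neighboring indices, hence for all dyadic $r<r'$ in $[0,1]$. Put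
$$f(z)=\inf\bigl(\{1\}\cup\{r:z\in U_r\}\bigr).$$
For $0<\alpha\le1$ the set $\{f<\alpha\}=\bigcup_{r<\alpha}U_r$ is open. For $0\le\alpha<1$ we have $\{f>\alpha\}=\bigcup_{r>\alpha}(P\setminus\overline{U_r})$. Indeed, if $f(z)>\alpha$, pick dyadic $r<r'$ in $(\alpha,f(z))$; then $z\notin U_{r'}\supset\overline{U_r}$. Conversely, if $z\notin\overline{U_r}$ with $r>\alpha$, then $z\notin U_{r''}$ for all $r''\le r$, so $f(z)\ge r>\alpha$. So $\{f>\alpha\}$ is open too, and $f$ is continuous. Finally $f=0$ on $E\subset U_0$, and $f=1$ on $Q$, which misses $U_1$ and hence all $U_r$. $\square$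

**Proof of Theorem C.** A normal Hausdorff space is Tykhonov, so the results of Section 4 apply. Let $z\in P$ and let $Q\subset P$ be closed with $z\notin Q$. By Lemma 2(b) there is a closed neighborhood $N$ of $z$ with $N\cap Q=\varnothing$. By continuity of the action at $(e,z)$ there is $\varepsilon>0$ with $\bar B_{2\varepsilon}z\subset N$. Points of $P$ need not be closed, so we use $\overline{\{z\}}$: since $k\overline{\{z\}}=\overline{\{kz\}}$ and $N$ is closed, $\bar B_{2\varepsilon}\overline{\{z\}}\subset N$. If $sa=tb$ with $s,t\in\bar B_\varepsilon$, $a\in\overline{\{z\}}$, $b\in Q$, then $b=t^{-1}sa\in N\cap Q=\varnothing$, a contradiction. So $\overline{\{z\}}$ and $Q$ are apart, and Lemma 6 separates $z$ from $Q$ by a continuous function. Hence $P$ is completely regular, and Lemma 3 finishes the proof. $\square$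

## 7. A Tykhonov space on which invariant functions are too rigid: proof of Theorem B

### 7.1. What has to be built

Suppose $X$ has a fixed point $\infty$ and a closed set $B_0\not\ni\infty$. If $X$ lies in a compact Hausdorff $G$-space $Y$, then $\infty\notin\overline{B_0}^{\,Y}$, so there is a continuous $\varphi:Y\to[0,1]$ with $\varphi(\infty)=0$ and $\varphi=1$ on $B_0$. By Lemma 1(b), $F=\sup_g\varphi_g$ is continuous and invariant, $F(\infty)=0$, and $F=1$ on $B_0$. So it is enough to build a Tykhonov $G$-space in which no invariant continuous function separates $\infty$ from $B_0$ in this way. Since $X$ is Tykhonov, some non-invariant continuous function must separate them.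

Section 3 shows the kind of discrepancy we can exploit; here is a discrete version. Let $\Gamma$ be a proper dense subgroup of a compact group $K$ with metric $\rho$, let $u\in K\setminus\Gamma$, and let $e_0,e_1,\dots$ be a sequence of symbols converging to a symbol $w$. Consider
$$Z=(\Gamma u\times\{w\})\cup\bigcup_n(\Gamma\times\{e_n\})\ \subset\ K\times\{w,e_0,e_1,\dots\},$$
with $\Gamma$ acting by left multiplication. A $\Gamma$-invariant function is constant on each fiber, so if it is continuous its values at $e_n$ converge to its value at $w$. But let $M\subset\Gamma$ be compact and nonempty, let $h=0$ over $w$, and let $h(k,e_n)=\min\{1,\max\{0,2-(n+1)\rho(k,M)\}\}$. Then $h$ is continuous: if $k\in\Gamma u$, then $k\notin M$, so $\rho(k',M)$ is bounded away from $0$ for $k'$ near $k$, and $h(k',e_n)=0$ for large $n$. Yet $h=1$ on $M\times\{e_n\}$ for every $n$. So a non-invariant function can start at $0$ over the coset $\Gamma u$ and be $1$ near a compact part $M$ of the other coset $\Gamma$. If $\Gamma=\bigcup_sM_s$ with $M_s$ compact, countably many such moves cover all of $\Gamma$. Then the function can be $1$ near every point of a fiber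 $\Gamma$, while an invariant function had to carry its value along at every move.

The construction makes infinitely many levels out of such moves. Level $i$ has fibers in one coset for even $i$ and in the other for odd $i$; the passage from level $i-1$ to level $i$ consists of countably many moves; and $\infty$ is the limit of the levels.

### 7.2. Reduction to metrizable $K$

Let $G$ be non-compact, $\sigma$-compact and precompact, $G=\bigcup_{s\ge1}C_s$ with $C_s$ compact. Every infinite countable precompact group qualifies: it is clearly $\sigma$-compact, and it is not compact, since by Baire's theorem a countable compact Hausdorff group has an isolated point, hence is discrete and finite.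

Let $\hat G$ be the compact completion and $\hat u\in\hat G\setminus G$. By the Peter–Weyl theorem, the kernels $N$ of finite-dimensional continuous unitary representations of $\hat G$ have intersection $\{e\}$, and they are closed under finite intersections (take direct sums). Fix $s$. The compact sets $C_s\cap\hat uN$ are directed downward, and their intersection is $C_s\cap\{\hat u\}=\varnothing$. So one of them is empty, which gives a representation $\pi_s$ with $\pi_s(\hat u)\notin\pi_s(C_s)$. Let $\pi=(\pi_s)_s$, a continuous homomorphism of $\hat G$ into a countable product of unitary groups, and from now on put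
$$K=\pi(\hat G),\qquad\Gamma=\pi(G),\qquad u=\pi(\hat u).$$
Then $K$ is compact metrizable and $\Gamma$ is a dense $\sigma$-compact subgroup. Also $u\notin\Gamma$: if $\pi(\hat u)=\pi(g)$ with $g\in C_s$, then $\pi_s(\hat u)\in\pi_s(C_s)$. We shall construct a Tykhonov $\Gamma$-space $X$; it is a $G$-space via $\pi$. For $G=\bigoplus_\omega\mathbb Z/2\subset(\mathbb Z/2)^\omega$ one can take $\pi=\mathrm{id}$, which gives an explicit example with $G$ countable and metrizable.

### 7.3. Cosets, bump functions, and a graph

Fix a bi-invariant compatible metric $\rho$ on $K$. Let $H_i=\Gamma$ for even $i$ and $H_i=\Gamma u$ for odd $i$. Each $H_i$ is dense in $K$, $\sigma$-compact, and a single $\Gamma$-orbit under left multiplication; and $H_{i-1}\cap H_i=\varnothing$. Write $H_i=\bigcup_{s\ge1}M^i_s$ with $M^i_s\ne\varnothing$ compact.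

Let $\omega=\{0,1,\dots\}$, let $D$ be the set of all functions $d:\{1,2,\dots\}\to\omega$, and let $S$ be the set of finite sequences in $\omega$. For $d\in D$ put $d|t=(d(1),\dots,d(t))$; $|\sigma|$ is the length of $\sigma\in S$, and $\sigma n$ is $\sigma$ extended by $n$. Put
$$\varphi^i_{s,n}(k)=\min\{1,\max\{0,2-(n+1)\rho(k,M^i_s)\}\},\qquad\psi^i_\sigma=\max_{1\le s\le|\sigma|}\varphi^i_{s,\sigma(s)},\qquad\psi^i_\varnothing=0.$$
So $\varphi^i_{s,n}(k)=1$ where $\rho(k,M^i_s)\le\frac1{n+1}$, and $\varphi^i_{s,n}(k)=0$ where $\rho(k,M^i_s)\ge\frac2{n+1}$. Moreover $\psi^i_{\sigma n}=\max(\psi^i_\sigma,\varphi^i_{|\sigma|+1,n})$. Think of $\psi^i_\sigma$ as the state of the non-invariant function after $|\sigma|$ moves, when the $s$-th move used the bump of index $\sigma(s)$.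

Now we define a graph. Its vertices and edges are only symbols that index fibers; an edge is not a segment. Every vertex $w$ and edge $e$ gets a fiber $\Phi\subset K$ and a rank.

The vertices are:

- $v^i_{d,\eta}$ for $i\ge0$, $d\in D$, $\eta<\omega_1$, with fiber $H_i$ and rank $i$;
- $x^i_{c,\sigma,\eta}$ for $i\ge1$, $c\in D$, $\varnothing\ne\sigma\in S$, $\eta<\omega_1$, called interior, with fiber $H_{i-1}$ and rank $i$.

By convention $x^i_{c,\varnothing,\eta}$ denotes $v^{i-1}_{c,\eta}$, whose fiber is also $H_{i-1}$.

The edges, all with fiber $\Gamma$, and of rank $i$, are the following for $i\ge1$: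

- $a^i(c,\sigma,n,\zeta,\iota)$ for $c\in D$, $\sigma\in S$, $n\in\omega$, $\zeta,\iota<\omega_1$; it joins $x^i_{c,\sigma,\zeta}$, where it is labeled by $n$, to $x^i_{c,\sigma n,\iota}$, where it is free;
- $b^i(c,d,t,\iota,\eta)$ for $c,d\in D$, $t\ge1$, $\iota,\eta<\omega_1$; it joins $x^i_{c,d|t,\iota}$, where it is free, to $v^i_{d,\eta}$, where it is labeled by $t$.

So from $v^{i-1}_{c,\zeta}$ one reaches, by $a$-edges, vertices indexed by longer and longer finite sequences $\sigma$. For every infinite sequence $d$ the vertices $x^i_{c,d|t,\iota}$ are tied by $b$-edges to $v^i_{d,\eta}$, which serves as the end of the infinite path $d$. The indices in $\omega_1$ provide uncountably many copies of each vertex. We need two facts.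

(i) Two distinct vertices are joined by at most one edge. An $a$-edge is determined by its ends, and so is a $b$-edge (with $t=|\sigma|$ for its interior end $x^i_{c,\sigma,\iota}$). The two kinds cannot coincide in both ends: an $a$-edge joins two interior vertices, or some $v^{i-1}$ to an interior vertex of rank $i$, while a $b$-edge joins an interior vertex of rank $i$ to some $v^i$.

(ii) Edges at a vertex of rank $r$ have rank $r$ or $r+1$, and edges at an interior vertex of rank $r$ have rank $r$. Indeed, at $v^r$ there are the edges $b^r$ and $a^{r+1}$; at an interior vertex of rank $r$ there are $a^r$ and $b^r$.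

For a vertex $w$, $m\ge1$ and a finite set $\Delta$ of edges, let $T_{m,\Delta}(w)$ be the set of edges at $w$ that are either labeled at $w$ by a number $\ge m$, or free at $w$ and not in $\Delta$. Each edge lies outside some $T_{m,\Delta}(w)$: make $m$ larger than its label, or put it into $\Delta$.

### 7.4. The $\Gamma$-space $X$

Let
$$X=\{\infty\}\cup\{(k,z):z\text{ a vertex or edge},\ k\in\Phi_z\},\qquad\gamma(k,z)=(\gamma k,z),\quad\gamma\infty=\infty.$$
We call $(k,z)$ a point over $z$. The basic neighborhoods are:

- of $(k,e)$, $e$ an edge: $\{(k',e):k'\in\Gamma,\ \rho(k',k)<1/m\}$, $m\ge1$;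
- of $(k,w)$, $w$ a vertex: $N_{m,\Delta}(k,w)=\{(k',z)\in X:\rho(k',k)<1/m,\ z\in\{w\}\cup T_{m,\Delta}(w)\}$;
- of $\infty$: $N_j(\infty)=\{\infty\}\cup\{(k,z):\operatorname{rank}z>j\}$, $j\ge0$.

So at a vertex with edges labeled by $0,1,2,\dots$, one edge for each label, the picture is the space $Z$ of 7.1 (up to the choice of coset over the vertex); at a vertex all of whose edges are free, the edges approach $w$ as the points of an infinite discrete set approach the added point of its one-point compactification.

**Step 1: these sets form a base of open sets of a topology.** The basic neighborhoods of a point are directed downward, since $N_{m,\Delta}(k,w)\cap N_{m',\Delta'}(k,w)\supset N_{\max(m,m'),\Delta\cup\Delta'}(k,w)$ and the other two kinds are nested. It remains to see that each listed set contains a basic neighborhood of each of its points. If $(k',w)\in N_{m,\Delta}(k,w)$, choose $m'\ge m$ with $\frac1{m'}+\rho(k',k)\le\frac1m$; then $N_{m',\Delta}(k',w)\subset N_{m,\Delta}(k,w)$. If a point $(k',e)$ over an edge lies in a listed set, so do all $(k'',e)$ with $k''\in\Gamma$ close to $k'$. If $(k',w)\in N_j(\infty)$ with $w$ a vertex,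 then $\operatorname{rank}w>j$, and by (ii) all edges at $w$ have rank $>j$, so $N_{1,\varnothing}(k',w)\subset N_j(\infty)$.

**Step 2: the action is continuous.** By bi-invariance, $\rho(\gamma'k',\gamma k)\le\rho(\gamma'k',\gamma'k)+\rho(\gamma'k,\gamma k)=\rho(k',k)+\rho(\gamma',\gamma)$. So $\rho(\gamma',\gamma)<\frac1{2m}$ implies $\gamma'N_{2m,\Delta}(k,w)\subset N_{m,\Delta}(\gamma k,w)$. The same computation works on edge fibers, and the sets $N_j(\infty)$ are invariant.

### 7.5. $X$ is Tykhonov

**Step 1: $X$ is $T_0$.** Sets $N_{m,\Delta}(k,w)$ contain no point over another vertex; a point over an edge has neighborhoods inside its own fiber; points of the same fiber are separated by $\rho$; and $(k,z)\notin N_j(\infty)$ for $j\ge\operatorname{rank}z$.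

It remains to separate each point from the complements of its basic neighborhoods by continuous functions.

**Step 2: points over edges.** For $(k,e)$ and $m$ take the function $(k',e)\mapsto\max(0,1-m\rho(k',k))$ on the fiber of $e$, extended by $0$. It is continuous, since each vertex point, each point over another edge, and $\infty$ have neighborhoods missing the fiber of $e$. It is $1$ at $(k,e)$ and positive exactly on the basic neighborhood.

**Step 3: points over vertices.** For $N_{m,\Delta}(k,w)$ let $f(k',z)=\max(0,1-m\rho(k',k))$ if $z\in\{w\}\cup T_{m,\Delta}(w)$, and $f=0$ elsewhere. Then $f(k,w)=1$ and $\{f>0\}=N_{m,\Delta}(k,w)$. We check continuity. On edge fibers it is clear. At $(k',w)$: on $N_{m,\Delta}(k',w)$ we have $f(k'',z)=\max(0,1-m\rho(k'',k))$, which is continuous in $k''$ and does not depend on $z$. At $(k',w')$ with $w'\ne w$: an edge in both $T_{1,\varnothing}(w')$ and $T_{m,\Delta}(w)$ joins $w'$ and $w$, so by (i) there is at most one; hence some $T_{m',\Delta'}(w')$ is disjoint from $T_{m,\Delta}(w)$, and $f=0$ on $N_{m',\Delta'}(k',w')$. At $\infty$: by (ii), $f=0$ on $N_{\operatorname{rank}w+1}(\infty)$.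

**Step 4: functions for the point $\infty$.** This is where the two cosets are used. For $i\ge1$ define $h_i:X\to[0,1]$ as follows:

- $h_i=0$ over rank $\le i-1$; $h_i=1$ over rank $\ge i+1$, over all $v^i_{d,\eta}$, and at $\infty$;
- $h_i(k,x^i_{c,\sigma,\iota})=\psi^i_\sigma(k)$ for $\sigma\ne\varnothing$, $\ h_i(k,a^i(c,\sigma,n,\zeta,\iota))=\psi^i_{\sigma n}(k)$, $\ h_i(k,b^i(c,d,t,\iota,\eta))=\psi^i_{d|t}(k)$.

We have $h_{j+1}(\infty)=1$, and $h_{j+1}=0$ off $N_j(\infty)$. So it suffices to show that every $h_i$ is continuous. On edge fibers this is clear. At $\infty$ we have $h_i=1$ on $N_i(\infty)$. At interior vertices of rank $\ne i$, and at $v^l$ with $l\notin\{i-1,i\}$, $h_i$ is locally constant ($0$ or $1$) by (ii). Two cases remain.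

**Step 5: continuity at $(k,x^i_{c,\sigma,\iota})$, where $\sigma\in S$ may be empty.** For $\sigma=\varnothing$ the point is $(k,v^{i-1}_{c,\iota})$. On the vertex fiber the value at $k'$ is $\psi^i_\sigma(k')$ (recall $\psi^i_\varnothing=0$). The edges free there are $a^i(c,\sigma',n',\cdot,\iota)$ with $\sigma'n'=\sigma$ and $b^i(c,d,t,\iota,\cdot)$ with $d|t=\sigma$; on them the value is again $\psi^i_\sigma(k')$. On edges $b^{i-1}$, which occur only if $\sigma=\varnothing$, it is $0=\psi^i_\varnothing(k')$. There remain the edges $a^i(c,\sigma,n,\iota,\cdot)$, labeled by $n$; on them the value is $\max(\psi^i_\sigma(k'),\varphi^i_{s,n}(k'))$ with $s=|\sigma|+1$. Now $k\in H_{i-1}$, which is disjoint from $H_i\supset M^i_s$, so $\delta=\rho(k,M^i_s)>0$. Let $m$ be so large that $\frac1m\le\frac\delta2$ and $\frac2{m+1}\le\frac\delta2$. For $\rho(k',k)<\frac1m$ and $n\ge m$ we get $\rho(k',M^i_s)\ge\frac\delta2\ge\frac2{n+1}$, so $\varphi^i_{s,n}(k')=0$. Hence $h_i(k',z)=\psi^i_\sigma(k')$ on all of $N_{m,\varnothing}(k,x^i_{c,\sigma,\iota})$, and $h_i$ is continuous there.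

**Step 6: continuity at $(k,v^i_{d,\eta})$.** On the vertex fiber and on the edges $a^{i+1}$ the value is $1$. Since $k\in H_i$, we have $k\in M^i_s$ for some $s$. Let $m\ge\max(s,d(s)+1)$. On an edge $b^i(c,d,t,\iota,\eta)$ with label $t\ge m$, and for $\rho(k',k)<\frac1m\le\frac1{d(s)+1}$, we get $\psi^i_{d|t}(k')\ge\varphi^i_{s,d(s)}(k')=1$. So $h_i=1$ on $N_{m,\varnothing}(k,v^i_{d,\eta})$.

Hence $X$ is Tykhonov. One sees here why a single coset is not enough for these formulas: if all fibers were $\Gamma$ and all $M^i_s\subset\Gamma$, then over $v^{i-1}_{c,\iota}$ a point $k\in M^i_1$ would have $h_i=0$, while $h_i(k,e)=\varphi^i_{1,n}(k)=1$ on the edges $e=a^i(c,\varnothing,n,\iota,\cdot)$ with arbitrarily large labels $n$. Step 5 would fail at that point.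

### 7.6. Invariant functions carry their value from level to level

Let $F:X\to[0,1]$ be continuous and $\Gamma$-invariant. Each fiber is a single $\Gamma$-orbit, so $F$ is constant on it; write $F(z)$ for the value over $z$. Let $\mathrm P_i(\theta)$ be the statement: there is $c\in D$ with $F(v^i_{c,\eta})\ge\theta$ for uncountably many $\eta$.

**Lemma 7.** If $i\ge1$ and $\mathrm P_{i-1}(\theta)$ holds, then $\mathrm P_i(\theta')$ holds for every $\theta'<\theta$.

*Proof.* **Step 1: how values pass between vertices and edges.** Edge fibers are dense in $K$, so every $N_{m,\Delta}(k,w)$ contains points over all edges of $T_{m,\Delta}(w)$. By continuity of $F$ at $(k,w)$: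
$$\begin{gathered}\text{if }F(w)>\tau,\text{ then }F(e)>\tau\text{ for all edges }e\text{ labeled at }w\text{ by sufficiently large}\\ \text{numbers and for all but finitely many edges }e\text{ free at }w;\text{ similarly with }<.\end{gathered}\tag{5}$$

**Step 2: choose the path $d$ to suit $F$.** Fix $\theta=\theta_0>\theta_1>\theta_2>\dots>\theta'$ and $c$ from $\mathrm P_{i-1}(\theta)$. We construct $d(1),d(2),\dots$ and uncountable $Q_s\subset\omega_1$ $(s\ge0)$ with
$$F(x^i_{c,d|s,\zeta})\ge\theta_s\qquad(\zeta\in Q_s).$$
The set $Q_0$ is given by $\mathrm P_{i-1}(\theta)$, as $x^i_{c,\varnothing,\zeta}=v^{i-1}_{c,\zeta}$. Let $Q_s$ be given. For $\zeta\in Q_s$ we have $F(x^i_{c,d|s,\zeta})>\theta_{s+1}$, so by (5) there is $n_\zeta$ with $F(a^i(c,d|s,n,\zeta,\iota))>\theta_{s+1}$ for all $n\ge n_\zeta$ and all $\iota$. The number $n_\zeta$ depends on $\zeta$, but $Q_s$ is uncountable and $\omega$ is countable, so some $n$ equals $n_\zeta$ for all $\zeta$ in an uncountable $Q'\subset Q_s$. Put $d(s+1)=n$. For every $\iota<\omega_1$ the infinitely many edges $a^i(c,d|s,n,\zeta,\iota)$, $\zeta\in Q'$, are free at $x^i_{c,d|(s+1),\iota}$ and have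 $F>\theta_{s+1}$. If $F(x^i_{c,d|(s+1),\iota})<\theta_{s+1}$, then by (5) all but finitely many free edges there would have $F<\theta_{s+1}$, which is false. So $F(x^i_{c,d|(s+1),\iota})\ge\theta_{s+1}$ for every $\iota$, and $Q_{s+1}=\omega_1$ works.

**Step 3: reach level $i$.** For $t\ge1$ we have $F(x^i_{c,d|t,0})\ge\theta_t>\theta'$, and the edges $b^i(c,d,t,0,\eta)$, $\eta<\omega_1$, are free at this vertex. By (5), $F(b^i(c,d,t,0,\eta))>\theta'$ for all but finitely many $\eta$. Hence for all $\eta$ outside a countable set, $F(b^i(c,d,t,0,\eta))>\theta'$ holds for all $t\ge1$ simultaneously. At $v^i_{d,\eta}$ these edges carry the labels $t\to\infty$. If $F(v^i_{d,\eta})<\theta'$, then by (5) edges with large labels there would have $F<\theta'$, which is false. So $F(v^i_{d,\eta})\ge\theta'$ for all $\eta$ outside a countable set, and $\mathrm P_i(\theta')$ holds with $d$ as the witness. $\square$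

The proof shows what each index is for. The path $d$ is dictated by $F$, so a vertex $v^i_d$ must be available for every $d\in D$. The $\omega_1$ copies make the pigeonhole choice of $n$ possible and absorb the countably many exceptions in Step 3.

### 7.7. $X$ is not $G$-Tykhonov

Suppose $X\subset Y$ equivariantly with $Y$ a compact Hausdorff $G$-space. The set $B_0$ of points over rank $0$ is closed in $X$, since its complement is $N_0(\infty)$. So $\infty\notin\overline{B_0}^{\,Y}$. Take a continuous $\varphi:Y\to[0,1]$ with $\varphi(\infty)=0$ and $\varphi=1$ on $\overline{B_0}^{\,Y}$, and put $F(y)=\sup_{g\in G}\varphi(gy)$. By Lemma 1(b), $F$ is continuous and $G$-invariant. Since $\infty$ is fixed, $F(\infty)=0$; and $F=1$ on $B_0$. The restriction $F|_X$ is $\Gamma$-invariant, because $G$ acts on $X$ through $\pi$ and $\pi(G)=\Gamma$.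

Thus $\mathrm P_0(1)$ holds for $F|_X$. The numbers $\frac12+2^{-i-1}$ start at $1$ for $i=0$ and strictly decrease, so by Lemma 7 and induction $\mathrm P_i(\frac12+2^{-i-1})$ holds for all $i$. So for each $i$ there is some $v^i_{d,\eta}$ with $F\ge\frac12$ over it. But $\{F<\frac12\}$ is a neighborhood of $\infty$ in $X$, so it contains some $N_j(\infty)$, and $N_j(\infty)$ contains all points over $v^i_{d,\eta}$ when $i>j$. This is a contradiction. So $X$ is not $G$-Tykhonov, and by Fact 1 it is not Euclidean-approximable. $\square$

**Remark.** The argument of 7.7 uses only that $G$ is precompact and that its image in $K$ is $\Gamma$. So Theorem B's construction also applies to any precompact $G$ that has a continuous homomorphism onto a non-compact $\sigma$-compact precompact group: let $G$ act through that homomorphism.
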